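# A forbidden graph whose extremal graphs are not joins

## The theorem: joins fall short of the extremal number

All graphs are finite and simple, and "contains" means "contains as a subgraph", not necessarily induced. The join $G_1\times\dots\times G_p$ is made from disjoint copies of $G_1,\dots,G_p$ by adding every edge between different $G_i$. The main result is the following.

**Theorem 1.** Let $p\ge 3$ and $C\ge 1$ be integers. There is a graph $L$ with $\chi(L)=p+1$ whose decomposition contains no forest, and an $n_0$, such that for every $n>n_0$: every $L$-free $n$-vertex join $G_1\times\dots\times G_p$ with $|V(G_i)|\ge |V(L)|$ for all $i$ has at most $\mathrm{ex}(n,L)-C$ edges.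

The word "decomposition" is defined in the next section. The theorem answers a question about the shape of extremal graphs. Forbid a single graph $L$ with $\chi(L)=p+1\ge 3$, and look at the $n$-vertex $L$-free graphs with the most edges. By the Erdős–Stone–Simonovits theorem each of them can be obtained from a suitable complete $p$-partite graph by deleting and adding $o(n^2)$ edges. Are the cross edges between the $p$ classes *all* present? A conjecture, numbered 4.1 in the text at https://users.renyi.hu/~miki/SimExtreGrSanFra.pdf, says yes under one hypothesis on $L$.

**Conjecture 4.1.** Let $L$ be a single graph with $p=\chi(L)-1\ge 2$ whose decomposition contains no tree and no forest. Then there are $n_0=n_0(L)$ and a function $\varepsilon_L(n)$ with $\varepsilon_L(n)/n\to 0$ such that for every $n>n_0$ every extremal graph for $L$ is a join $G_1\times\dots\times G_p$ with $\bigl||V(G_i)|-n/p\bigr|\le\varepsilon_L(n)$ for all $i$.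

**Corollary 2.** Conjecture 4.1 is false. For every $p\ge3$ there is a graph $L$ satisfying its hypotheses such that for all sufficiently large $n$ no extremal graph for $L$ is a join of $p$ graphs on at least $|V(L)|$ vertices each.

*Proof from Theorem 1.* Take $L$ from Theorem 1, with any $C\ge 1$. A tree is a forest, so the hypotheses of the conjecture hold. An extremal graph has exactly $\mathrm{ex}(n,L)>\mathrm{ex}(n,L)-C$ edges, so for $n>n_0$ it is not a join of $p$ graphs on at least $|V(L)|$ vertices each. The conjecture would make it a join with parts of size at least $n/p-\varepsilon_L(n)$, which is at least $|V(L)|$ for large $n$. This is a contradiction. $\square$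

Theorem 1 says a little more. The best $L$-free join with factors of size at least $|V(L)|$ misses the extremal number by at least any constant $C$ prescribed in advance, so at least $C$ edges must be changed to turn an extremal graph into such a join. The construction uses $p\ge 3$; whether the conjecture restricted to $p=2$ holds is not settled here.

## Decompositions, and how a copy of $L$ sits in a join

The extremal number $\mathrm{ex}(n,L)$ is the maximum number of edges of an $L$-free graph on $n$ vertices; an extremal graph attains it. $T_{n,p}$ is the Turán graph, the complete $p$-partite graph on $n$ vertices with class sizes as equal as possible. Among all $n_1+\dots+n_p=n$ the sum $\sum_{i<j}n_in_j$ is at most $e(T_{n,p})$: as long as two class sizes differ by at least $2$, moving a vertex from the larger to the smaller increases the sum. We write $\overline K_s$ for the graph with $s$ vertices and no edges, and $v=|V(L)|$.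

**Definition (decomposition).** Let $\chi(L)=p+1$. The decomposition of $L$ is the family of all graphs $M$ such that
$$L\subseteq (M\cup\overline K_v)\times T_{(p-1)v,\,p-1}.$$

In words: take a complete $p$-partite graph, with $p-1$ classes of size $v$ and a first class of size $|V(M)|+v$, and draw $M$ inside the first class. If this creates a copy of $L$, then $M$ belongs to the decomposition. The decomposition lists what may *not* be placed in one class when the other classes are empty.

*Example.* Let $L=K_3$, so $p=2$. As soon as $M$ has one edge, that edge and a vertex of the other class form a triangle. Without an edge the graph is bipartite. So the decomposition of $K_3$ consists of all graphs with at least one edge. It contains the tree $K_2$, and the conjecture says nothing about $K_3$.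

*Example.* Let $L=K_{2,2,2}$ be the octahedron; again $p=2$. If $L$ sits in the graph of the definition, let $U$ be the set of vertices of $L$ that land in the first class. The other vertices of $L$ are independent, so they lie in one class of $K_{2,2,2}$, and $U$ contains the other two classes, which span a $C_4$. Conversely a $C_4$ in the first class with two vertices of the second gives $K_{2,2,2}$. So the decomposition consists of all graphs containing $C_4$. It contains no forest, and the hypothesis of the conjecture holds.

Both examples use a dictionary that carries the whole proof.

**Dictionary.**

* If $V(L)=X_1\sqcup\dots\sqcup X_p$ and $L[X_i]\subseteq G_i$ for every $i$, then $L\subseteq G_1\times\dots\times G_p$, because all cross edges are available.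
* If $\varphi$ embeds $L$ in a graph whose vertex set is split into $V_1,\dots,V_p$, then the sets $X_i=\varphi^{-1}(V_i)$ partition $V(L)$, and $L[X_i]$ embeds in the graph induced on $V_i$.

So questions about joins are questions about partitions of the fixed set $V(L)$ into $p$ classes, some of which may be empty.

## Cocktail-party graphs: classes that obey separate rules

Let $L=K_{2,\dots,2}$ with $p+1$ classes, that is, $K_{2p+2}$ minus a perfect matching. Let $G_1$ be $C_4$-free, and let $G_2,\dots,G_p$ have maximum degree at most $1$. Then $G_1\times\dots\times G_p$ is $L$-free. Indeed, suppose $L$ embeds, and let $U,A_2,\dots,A_p$ be the partition from the dictionary. Every vertex of $L$ is non-adjacent to only one other vertex, so any three vertices of $L$ include one adjacent to both others. As $L[A_i]$ has maximum degree at most $1$, we get $|A_i|\le2$. Hence $|U|\ge 2p+2-2(p-1)=4$. But any four vertices of $L$ span $K_4$ minus a (possibly empty) matching, which contains a $C_4$, a contradiction.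

Note the form of the rules: a condition on $G_1$, a condition on $G_2$, and so on, each about one class only. If the graphs inside the classes obey such rules, adding a missing cross edge breaks none of them.

## Completing the cross edges, and where this stops

The first idea for proving the conjecture is to take an extremal graph, split its vertices into $p$ classes, and add all missing cross edges. If no copy of $L$ arises, extremality shows that nothing was missing, and the graph is a join.

This stops when two classes contain pieces that are harmless one by one but create $L$ *together*, and only through a particular cross edge. Then the absence of that cross edge is what keeps $L$ out. Deleting such an edge costs $1$. Could it pay for itself?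

Suppose that the rules were as follows.

* One class $G_1$ may carry many edges. The other $p-1$ classes, which we call *cheap*, may carry only a few.
* Among the cheap classes, a star of degree $\alpha$ in one and a star of degree $\beta$ in another, *with adjacent centres*, create $L$ exactly when $\alpha+\beta\ge k$.

In a join all centres are adjacent, so the degrees of the stars satisfy $\alpha+\beta\le k-1$ pairwise, and $p-1\ge2$ cheap classes have at most $(p-1)(k-1)/2$ star edges in all. If instead we delete the $\binom{p-1}2$ edges between the centres, every cheap class may carry a star with $k-2$ edges, for a total of $(p-1)(k-2)-\binom{p-1}2$. When $k$ is large compared with $p$, the second number is larger. Two cheap classes are needed for there to be any competition, which is why $p\ge 3$.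

It remains to find a single $L$ that produces such rules and whose decomposition contains no forest. We build it around a core that pins down most of the partition, and then attach gadgets.

## The graph $L$

Fix $k\ge p+3+C$, so $k\ge p+4\ge 7$, and put $a=pk$, $b=2pk$. The vertices of $L$ are:

* $t,t'$, and sets $P,P'$ with $|P|=|P'|=b$; write $\Pi=P\cup P'$ and $T=\{t,t'\}\cup\Pi$;
* a set $Q$ with $|Q|=a$; a set $R$ with $|R|=b$ containing three distinct marked vertices $d,g_1,g_2$; sets $W_1,\dots,W_{p-3}$ with $|W_i|=b$ (none if $p=3$);
* a vertex $c$; sets $E=\{e_1,\dots,e_k\}$, $F=\{f_1,f_2\}$, and $H$ with $|H|=b$.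

The edges are exactly these:

1. $t$ to all of $P$; $t'$ to all of $P'$;
2. all of $T$ to all of $Q\cup R$; all of $Q$ to all of $R$;
3. each $W_i$ to all vertices outside $W_i$;
4. $c$ to all of $P\cup R\cup E$;
5. each $e_l$ to $d$ and to all of $H$ (and to $c$, by 4);
6. each $h\in H$ to $t$ and to all of $R\cup E\cup F$;
7. $f_i$ to all of $P\cup H$ and to $g_i$, for $i=1,2$.

Here is the same information sorted by vertex; every later check reads off this table. Each vertex outside $W_1\cup\dots\cup W_{p-3}$ is in addition joined to all the $W_i$, and a vertex of $W_i$ is joined to everything outside $W_i$.

| vertex | neighbours outside the $W_i$ |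
|---|---|
| $t$ | $P,\ Q,\ R,\ H$ |
| $t'$ | $P',\ Q,\ R$ |
| in $P$ | $t,\ Q,\ R,\ c,\ F$ |
| in $P'$ | $t',\ Q,\ R$ |
| in $Q$ | $T,\ R$ |
| in $R$ | $T,\ Q,\ c,\ H$; also $E$ for the vertex $d$, and $f_i$ for the vertex $g_i$ |
| $c$ | $P,\ R,\ E$ |
| $e_l$ | $c,\ d,\ H$ |
| in $H$ | $t,\ R,\ E,\ F$ |
| $f_i$ | $P,\ H,\ g_i$ |

The *core parts* are $\Pi,Q,R,W_1,\dots,W_{p-3}$. There are $p$ of them; they are independent and pairwise completely joined; each has at least $a$ vertices, and all except $Q$ have at least $b$. Each of $t,t'$ is joined to all core parts other than $\Pi$. We shall use the inequalities
$$a-1>(p-1)(k-2),\qquad b-a+1>(p-1)(k-2),\qquad a-1\ge k-1,\qquad b-a+1\ge k-1, \tag{1}$$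
all clear from $a=pk$, $b-a=pk$ and $(p-1)(k-2)=pk-2p-k+2$.

### Three ways to cut $L$ into $p$ classes

Three partitions of $V(L)$ will be used; each is verified from the table.

**Partition $\alpha$.** Put $U'=\{t,t'\}\cup Q\cup\{c\}\cup E\cup F$. The classes are $U'$, $\Pi\cup H$, $R$, $W_1,\dots,W_{p-3}$. The set $\Pi\cup H$ is independent, because a vertex of $H$ has no neighbour in $\Pi\cup H$. The sets $R$ and $W_i$ are independent. Inside $U'$ the only edges are those from $\{t,t'\}$ to $Q$ and those from $c$ to $E$. Hence
$$L[U']\cong K_{2,a}\cup K_{1,k}\cup 2K_1, \tag{2}$$
the two isolated vertices being $f_1,f_2$.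

**Partition $\beta$.** For any splitting $E=E_1\sqcup E_2$, the classes are
$$T\cup H,\qquad Q\cup\{c\}\cup F\cup E_1,\qquad R\cup E_2,\qquad W_1,\dots,W_{p-3}.$$
The first class induces a star with centre $t$ and leaves $P\cup H$ and a star with centre $t'$ and leaves $P'$, so it is a forest. The second induces only the star joining $c$ to $E_1$, plus isolated vertices. The third induces only the star joining $d$ to $E_2$, plus isolated vertices.

**Partition $\gamma$.** The classes are
$$T\cup E,\qquad Q\cup\{c\}\cup H,\qquad R\cup F,\qquad W_1,\dots,W_{p-3}.$$
There are no edges between $T$ and $E$ and none inside $E$, so the first class induces two stars (with centres $t$ and $t'$) and isolated vertices, a forest. The second class is independent. The third induces exactly the two edges $f_1g_1,f_2g_2$ and isolated vertices, since $f_i$ has only $g_i$ as a neighbour in $R\cup F$.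

So in a join whose factors all have at least $v$ vertices and in which $G_1$ contains all small forests, $L$ appears if two cheap factors have stars with $k$ edges in total ($\beta$), or if a cheap factor has two disjoint edges ($\gamma$). Partition $\alpha$ will force such a $G_1$ to be $K_{2,a}$-free.

### Why $H$ and $F$ are there

Suppose we drop both $H$ and $F$. Each $e_l$ is then joined to $c$, to $d$ and to the $W_i$ only. The intention is that $c$ is forced into the class of $Q$, that $d$ lies in the class of $R$, and that each $e_l$ raises the degree of one of the two. But the partition $T\cup E,\ Q\cup\{c\},\ R,\ W_1,\dots,W_{p-3}$ has a forest as its first class and only independent sets after it. The decomposition of the smaller graph would contain a forest: the $e_l$ have escaped into the first class at no cost.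

The set $H$ blocks this. If $a$ vertices of $H$ lie in the first class with $t$, then any $e_l$ in that class makes a $K_{2,a}$. But suppose we keep $H$ and drop only $F$. Then $T\cup E,\ Q\cup\{c\}\cup H,\ R,\ W_1,\dots,W_{p-3}$ is again a forest followed by independent sets. Now $H$ has escaped, into the class of $Q$.

The vertices $f_1,f_2$ make that escape cost something. They cannot join $P\cup\{t\}$, because with $t$ they have the common neighbours $P$. They cannot join $H$ in the class of $Q$, because they are joined to all of $H$. So they must enter the class of $R$, where they bring the disjoint edges $f_1g_1$ and $f_2g_2$. The penalty is *two disjoint* edges because a star has no two of them: the stars with $k-2$ edges that we want to use must not pay it. It has a second use: in a join, a cheap class without two disjoint edges has only a star or a triangle.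

## The core determines its classes

We now show that these are essentially the only ways to place $L$.

**Definition (admissible partition).** A partition $V(L)=U\sqcup A_2\sqcup\dots\sqcup A_p$, empty classes allowed, is admissible if $L[U]$ contains no $K_{2,a}$ and $\Delta(L[A_i])\le k-2$ for all $i\ge2$. The $A_i$ are the cheap classes.

*Example.* Partition $\gamma$, with $U=T\cup E$, is admissible: $L[U]$ is a forest, and the cheap classes have maximum degree at most $1$. Partition $\beta$ with $U=T\cup H$ is admissible if $|E_1|,|E_2|\le k-2$. Partition $\alpha$ with $U=U'$ is not, by (2).

**Lemma 3.** In an admissible partition $T\subseteq U$, and the $p-1$ core parts other than $\Pi$ are contained in $p-1$ distinct cheap classes, one in each.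

*Proof.* **Step 1: two exclusion rules.** The purpose is to say when two core parts cannot share a class.

Rule A. If $|X\cap U|\ge a$ for a core part $X$, then at most one vertex of the other core parts is in $U$. Two such vertices are both joined to all of $X$, and with $a$ vertices of $X\cap U$ they form a $K_{2,a}$ in $L[U]$.

Rule B. Call $A_i$ a *home* of $X$ if $|X\cap A_i|\ge k-1$. If $A_i$ is a home of $X$, then $A_i$ contains no vertex of another core part, since such a vertex would have degree at least $k-1$ in $L[A_i]$.

By Rule B, different core parts have different homes.

**Step 2: some core part $X_0$ has at least $a$ vertices in $U$.** Suppose that no part other than $Q$ has this property. Each of the $p-1$ parts $X\ne Q$ has at least $b$ vertices and at most $a-1$ of them in $U$, so at least $b-a+1>(p-1)(k-2)$ in the $p-1$ cheap classes. By pigeonhole some cheap class contains at least $k-1$ of them, so $X$ has a home. These $p-1$ homes are distinct, so they are all the cheap classes. By Rule B no vertex of $Q$ is in a cheap class. So $Q\subseteq U$, and $X_0=Q$ works, as $|Q|=a$.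

**Step 3: $X_0$ lies in $U$, and the others lie almost entirely in their homes.** By Rule A each part $X\neq X_0$ has at most one vertex in $U$. So it has at least $a-1>(p-1)(k-2)$ vertices in cheap classes, and hence a home. The homes of these $p-1$ parts are distinct, so they are all the cheap classes, one for each part. By Rule B each cheap class contains core vertices of one part only, and this part is not $X_0$. Hence $X_0\subseteq U$, and the home of each $X\ne X_0$ contains all of $X$ except at most one vertex, which is in $U$.

**Step 4: $X_0=\Pi$.** This is what $t$ and $t'$ are for. Suppose $X_0\ne\Pi$. Then $t,t'$ are both joined to all of $X_0\subseteq U$, and $|X_0|\ge a$, so they are not both in $U$. Let $\tau\in\{t,t'\}$ be in a cheap class; it is the home of some $X\neq X_0$. If $X\ne\Pi$, then $\tau$ is joined to all of $X$ and has at least $a-1\ge k-1$ neighbours in its class. If $X=\Pi$, then $\tau$ is joined to $P$ or to $P'$, and has at least $b-1\ge k-1$ neighbours in its class. Both contradict $\Delta\le k-2$.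

**Step 5: clearing up.** We now have $\Pi\subseteq U$. If $t$ or $t'$ were in a cheap class, this class would be the home of some $X\ne\Pi$, and the vertex would have at least $a-1\ge k-1$ neighbours there, a contradiction. So $T\subseteq U$. If a vertex $z$ of a core part other than $\Pi$ were in $U$, then $z$ and $t$ would have the $b\ge a$ common neighbours $P\subseteq U$, giving a $K_{2,a}$ in $L[U]$, a contradiction. So every core part $X\ne\Pi$ lies entirely in its home. $\square$

## Two disjoint edges, or two stars with $k$ edges in total

**Lemma 4.** In an admissible partition at least one of the following holds: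

* (I) there are $i\ne j$ with $c\in A_i$, $d\in A_j$ and $\deg_{L[A_i]}(c)+\deg_{L[A_j]}(d)\ge k$;
* (II) some $L[A_j]$ contains $2K_2$, two disjoint edges.

Note that $cd$ is an edge of $L$, since $d\in R$.

*Proof.* **Step 1: where the gadget vertices can be.** Let $A\supseteq Q$ and $B\supseteq R$ be the cheap classes from Lemma 3. The other $p-3$ cheap classes each contain one whole $W_i$. Every vertex of $\{c\}\cup E\cup F\cup H$ is joined to all $b>k-2$ vertices of each $W_i$, so it cannot be in those classes. Thus
$$\{c\}\cup E\cup F\cup H\subseteq U\cup A\cup B .$$
Now use $P\cup\{t\}\subseteq U$ and $R\subseteq B$.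

* $c\in A$. Indeed $c\notin B$, because $c$ is joined to all $b$ vertices of $R$; and $c\notin U$, because $c$ and $t$ have the $b\ge a$ common neighbours $P$ in $U$.
* $f_1,f_2\notin U$, because $f_i$ and $t$ have the common neighbours $P$.
* $H\subseteq U\cup A$, because each $h\in H$ is joined to all of $R$.

**Step 2: if $|H\cap U|\ge a$, then (I) holds.** If some $e_l$ were in $U$, then $e_l$ and $t$ would have at least $a$ common neighbours in $H\cap U$, a contradiction. So $E\subseteq A\cup B$. Each $e_l\in A$ is a neighbour of $c\in A$, and each $e_l\in B$ is a neighbour of $d\in B$. Hence $\deg_{L[A]}(c)+\deg_{L[B]}(d)\ge|E|=k$.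

**Step 3: if $|H\cap U|<a$, then (II) holds.** Now $|H\cap A|\ge b-a+1\ge k-1$. Since $f_i$ is joined to all of $H$, it is not in $A$. It is not in $U$ either, so $f_1,f_2\in B$. As $g_1,g_2\in R\subseteq B$, the edges $f_1g_1$ and $f_2g_2$ form a $2K_2$ in $L[B]$. $\square$

## The chromatic number, and no forest in the decomposition

**Lemma 5.** $\chi(L)=p+1$. There is no partition $V(L)=U\sqcup A_2\sqcup\dots\sqcup A_p$ with $L[U]$ a forest and all $A_i$ independent. Consequently the decomposition of $L$ contains no forest.

*Proof.* In Partition $\alpha$ the class $U'$ induces a bipartite graph by (2), and the other $p-1$ classes are independent, so $\chi(L)\le 2+(p-1)=p+1$. The vertex $t$ with one vertex from each of $P,Q,R,W_1,\dots,W_{p-3}$ gives a $K_{p+1}$, so $\chi(L)=p+1$.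

Suppose there is a partition as described. A forest contains no $K_{2,a}$, since $a\ge2$ and $K_{2,2}$ is a cycle. So the partition is admissible. But all degrees in the $L[A_i]$ are $0$, so (I) fails because $k>0$, and (II) fails too. This contradicts Lemma 4.

Finally, if a forest $M$ were in the decomposition, then $L\subseteq (M\cup\overline K_v)\times T_{(p-1)v,\,p-1}$, and the preimages of the $p$ classes would be such a partition. $\square$

## Deleting the edges between the star centres

The purpose of this lemma is to show that the trade described above is legal.

**Lemma 6.** Let $G_1$ be a $K_{2,a}$-free graph, and let $V_2,\dots,V_p$ be disjoint sets with $|V_i|\ge k-1$. Let $Y$ be the complete $(p-1)$-partite graph on $V_2,\dots,V_p$, with a star $K_{1,k-2}$ with centre $x_i$ added inside each $V_i$, and with all edges $x_ix_j$ ($2\le i<j\le p$) deleted. Then $G_1\times Y$ is $L$-free.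

*Proof.* Suppose $\varphi$ embeds $L$ in $G_1\times Y$. Put $U=\varphi^{-1}(V(G_1))$ and $A_i=\varphi^{-1}(V_i)$. By the dictionary $L[U]$ embeds in $G_1$, so it has no $K_{2,a}$; and $L[A_i]$ embeds in $Y[V_i]$, a star with $k-2$ edges plus isolated vertices, so $\Delta(L[A_i])\le k-2$. The partition is admissible. No $Y[V_j]$ contains $2K_2$, so (II) fails, and by Lemma 4 (I) holds, with some $i\ne j$. Hence
$$\deg_{Y[V_i]}\varphi(c)+\deg_{Y[V_j]}\varphi(d)\ge k .$$
In $Y[V_i]$ the centre $x_i$ has degree $k-2$ and every other vertex has degree at most $1$; likewise in $Y[V_j]$. Since $(k-2)+1<k$ and $1+1<k$, both vertices must be centres: $\varphi(c)=x_i$ and $\varphi(d)=x_j$. But $cd$ is an edge of $L$ while $x_ix_j$ is not an edge of $Y$, a contradiction. $\square$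

## A superlinear lower bound for $\mathrm{ex}(n,L)$

To compare with joins we need to know that a join close to extremal has one factor with very many edges. This is where the absence of forests in the decomposition is used.

**Lemma 7.** There is a function $\psi$ with $\psi(m)/m\to\infty$ such that $\mathrm{ex}(n,L)\ge e(T_{n,p})+\psi(\lfloor n/p\rfloor)$ for all large $n$.

*Proof.* **Step 1: many edges without short cycles (Erdős).** We show that for all large $m$ there is an $m$-vertex graph with no cycle of length at most $v$ and with at least
$$\psi(m):=\tfrac1{16}\,m^{1+1/v}-m$$
edges. Take the random graph on $m\ge 2$ vertices in which each pair is an edge independently with probability $q=\frac14m^{-1+1/v}$. The expected number of edges is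
$$\binom m2 q=\tfrac18(m-1)m^{1/v}\ge\tfrac1{16}m^{1+1/v}.$$
The expected number of cycles of length $i$ is at most $m^iq^i=(m^{1/v}/4)^i$. Once $m^{1/v}\ge4$, each of these with $i\le v$ is at most $(m^{1/v}/4)^v=m/4^v$, so the expected number of cycles of length at most $v$ is at most $v\,m/4^v\le m$. Hence some outcome has at least $\psi(m)$ more edges than cycles of length at most $v$. Deleting one edge from each of these cycles leaves the required graph. Clearly $\psi(m)/m\to\infty$.

**Step 2: put it into one class.** Draw such a graph, with $m=\lfloor n/p\rfloor$, inside a class of $T_{n,p}$ (each class has at least $m$ vertices). If the result contained $L$, the dictionary would give a partition of $V(L)$ into $U$ and $p-1$ independent classes, where $L[U]$ has at most $v$ vertices and embeds in a graph with no cycle of length at most $v$. So $L[U]$ is a forest, and this contradicts Lemma 5. The result is therefore $L$-free, and it has at least $e(T_{n,p})+\psi(\lfloor n/p\rfloor)$ edges. $\square$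

## Proof of Theorem 1

Lemma 5 gives the two properties required of $L$. Let $J=G_1\times\dots\times G_p$ be $L$-free on $n$ vertices, with $n_i=|V(G_i)|\ge v$. Assume, for a contradiction, that
$$e(J)>\mathrm{ex}(n,L)-C. \tag{3}$$

**Step 1: one factor has many edges.** We have $e(J)=\sum_{i<j}n_in_j+\sum_ie(G_i)\le e(T_{n,p})+\sum_i e(G_i)$. With (3) and Lemma 7,
$$\sum_{i}e(G_i)\ge\psi(\lfloor n/p\rfloor)-C .$$
Since $\psi(m)/m\to\infty$, there is an $n_0$ depending only on $L$, $p$ and $C$ such that the right side is at least $2pvn$ for all $n>n_0$. Then some factor has at least $2vn$ edges. Renumber the factors so that it is $G_1$.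

**Step 2: $G_1$ contains all small forests, robustly.** We claim: *after deleting any at most $v$ vertices, $G_1$ still contains every forest on at most $v$ vertices.* Each deleted vertex takes away fewer than $n$ edges, so at least $2vn-vn=vn$ edges remain, on fewer than $n$ vertices. Now repeatedly delete a vertex of current degree less than $v$. This removes fewer than $vn$ edges in total, so the process stops at a nonempty graph of minimum degree at least $v$. In it, embed the forest vertex by vertex, in an order in which each vertex has at most one earlier neighbour. A vertex with an earlier neighbour goes to an unused neighbour of that vertex's image; there are at least $v$ neighbours, and at most $v-1$ vertices are used. A vertex without an earlier neighbour goes to any unused vertex; there are at least $v+1$ vertices.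

**Step 3: $G_1$ is $K_{2,a}$-free.** This is what Lemma 6 requires of $G_1$. Suppose $G_1$ contains a $K_{2,a}$. Delete its $a+2\le v$ vertices; by Step 2 the rest contains the forest $K_{1,k}\cup2K_1$, on $k+3\le v$ vertices. So $G_1$ contains $K_{2,a}\cup K_{1,k}\cup 2K_1\cong L[U']$, by (2). The other $p-1$ classes of Partition $\alpha$ are independent and have at most $v$ vertices each, so they go into $G_2,\dots,G_p$. By the dictionary $L\subseteq J$, a contradiction.

**Step 4: the cheap factors compete.** We claim
$$\Delta(G_i)+\Delta(G_j)\le k-1\qquad(2\le i<j\le p). \tag{4}$$
Otherwise choose integers $0\le\alpha\le\Delta(G_i)$ and $0\le\beta\le\Delta(G_j)$ with $\alpha+\beta=k$, and split $E=E_1\sqcup E_2$ with $|E_1|=\alpha$, $|E_2|=\beta$. In Partition $\beta$ the first class $T\cup H$ induces a forest and goes into $G_1$ by Step 2. The second class induces a star with centre $c$ and $\alpha$ leaves: send $c$ to a vertex of maximum degree of $G_i$, the leaves to $\alpha$ of its neighbours, and the remaining vertices of the class to any unused vertices; there are enough, as $n_i\ge v$. The third class goes into $G_j$ in the same way, with $d$ at a vertex of maximum degree. The $p-3$ independent sets $W_1,\dots,W_{p-3}$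 go into the remaining $p-3$ factors. So $L\subseteq J$, a contradiction.

**Step 5: no cheap factor has two disjoint edges.** Suppose $G_j$ contains a $2K_2$ for some $j\ge2$. In Partition $\gamma$ the class $T\cup E$ induces a forest and goes into $G_1$ by Step 2. The class $R\cup F$ induces two disjoint edges and isolated vertices, and goes into $G_j$, as $n_j\ge v$. The independent sets $Q\cup\{c\}\cup H$ and $W_1,\dots,W_{p-3}$, which are $p-2$ in number, go into the other $p-2$ factors. So $L\subseteq J$, a contradiction.

**Step 6: counting the edges inside the cheap factors.** A graph without two disjoint edges has a star, possibly with no edge, or a triangle as its edge set. Indeed, suppose there is an edge and no vertex lies on all edges. Then there are at least two edges; any two meet, so we may take edges $xy$ and $xz$. Some edge misses $x$, and it meets both, so it is $yz$. Every edge meets each of $xy,xz,yz$, so it contains two of the vertices $x,y,z$. Thus the edges form a triangle. A star with $s$ edges has $\Delta=s$, and a triangle has $3$ edges and $\Delta=2$. So by Step 5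
$$e(G_i)\le\Delta(G_i)+1\qquad(i\ge2).$$
Sum (4) over all $\binom{p-1}2$ pairs; each $\Delta(G_i)$ occurs $p-2$ times:
$$(p-2)\sum_{i\ge2}\Delta(G_i)\le\binom{p-1}2(k-1).$$
Dividing by $p-2\ge1$ gives $\sum_{i\ge 2}\Delta(G_i)\le\frac{(p-1)(k-1)}2$, and therefore
$$\sum_{i\ge2}e(G_i)\le\frac{(p-1)(k-1)}2+(p-1). \tag{5}$$

**Step 7: the exchange.** Keep $G_1$, and replace $G_2\times\dots\times G_p$ by the graph $Y$ of Lemma 6 on the sets $V_i=V(G_i)$, which satisfy $|V_i|\ge v\ge k-1$. By Step 3 and Lemma 6, $G_1\times Y$ is $L$-free, and it has $n$ vertices. Passing from $J$ to $G_1\times Y$ we lose the $\sum_{i\ge2}e(G_i)$ edges inside the cheap factors and the $\binom{p-1}2$ edges between the centres, and gain $p-1$ stars with $k-2$ edges each. By (5),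
$$\begin{aligned}
e(G_1\times Y)-e(J)&\ge(p-1)(k-2)-\binom{p-1}2-\frac{(p-1)(k-1)}2-(p-1)\\
&=\frac{p-1}2\bigl(2(k-2)-(p-2)-(k-1)-2\bigr)\\
&=\frac{(p-1)(k-p-3)}2\ \ge\ C,
\end{aligned}$$
because $p-1\ge2$ and $k\ge p+3+C$. Hence $\mathrm{ex}(n,L)\ge e(G_1\times Y)\ge e(J)+C$, which contradicts (3). This proves Theorem 1. $\blacksquare$

## The numbers for $p=3$

For $p=3$ and $C=1$ we may take $k=7$, $a=21$, $b=42$; there are no sets $W_i$. This graph $L$ alone refutes the conjecture. It has
$$\underbrace{2+84}_{T}+\underbrace{21}_{Q}+\underbrace{42}_{R}+\underbrace{1}_{c}+\underbrace{7}_{E}+\underbrace{2}_{F}+\underbrace{42}_{H}=201$$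
vertices and $\chi(L)=4$. There are two cheap factors. In an $L$-free join satisfying (3), inequality (5) allows at most $6+2=8$ edges inside them. The graph $Y$ has two stars with $5$ edges and gives up the single edge between their centres, which leaves $10-1=9$. So the exchange gains at least one edge, and for large $n$ no $L$-free join of three graphs on at least $201$ vertices each is extremal.
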